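# The order of the integers in automatic presentations of $(\mathbb Z,+)$

## 1. Lengthening words by $P$ letters: a hidden multiplication

Write integers in binary with the sign first and the least significant digit next. So $22=2+4+16$ is the word $+01101$, and $-5$ is the word $-101$. Fix $m\ge 3$ and $P\ge 1$, and put $m'=m+P$. Consider the following operation on a word with at least $m$ letters.

Cut the word after $m$ letters, $x=uw$ with $u$ of length $m$. Replace $u$ by the word $a=\sigma 0^{m-2}\tau$ that has the same sign $\sigma$ and the same last digit $\tau$ as $u$, with all other digits set to $0$. This gives a word $\hat x=aw$. Now replace $a$ by the longer word $a'=\sigma 0^{m'-2}\tau$ of length $m'$. Call the result $\alpha(x)=a'w$.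

For $m=3$, $P=2$ and $x=23$, the word is $+11101$, so $u=+11$, $w=101$, $a=+01$, and $\hat x$ is $+01101=22$. Then $a'=+0001$, and $\alpha(23)$ is the word $+0001101$, of value $8+16+64=88=4\cdot 22$. In general the operation zeroes the $m-2$ lowest digits and then inserts $P$ zeros, so
$$|x-\hat x|<2^{m-2},\qquad \alpha(x)=2^P\hat x,\qquad |\alpha(x)-2^Px|<2^{m'-2}.$$
Up to a bounded error, $\alpha$ is multiplication by $2^P$, and it lengthens a word by exactly $P$ letters.

The description of $\alpha$ hardly mentions arithmetic. It uses a finite list of words $a_1,\dots,a_K$ of length $m$ (four of them here, one for each sign and last digit), a second list $a_1',\dots,a_K'$ of length $m'$, and the rule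
$$a_iw\;\longmapsto\;a_i'w .$$
Such a rule makes sense whenever integers are named by words. The whole proof turns on it. We shall see that for every way of naming integers by words for which a finite automaton can check addition, one can choose $m$, $m'$ and the two lists so that the relevant automata are in the same states after the short words as after the long ones. They cannot tell the two lists apart. This will force $\alpha(x)+\alpha(y)-\alpha(x+y)$ to be bounded, so that $\alpha$ is multiplication by some real number $\beta$ up to a bounded error.

What is this for? The question is whether an automaton that can check addition of integers gives rise to an automaton that can compare integers, whatever naming system is used. The hidden multiplication shows that the length of a word is the logarithm of the magnitude of its integer, up to a bounded error. From that we shall reconstruct the order.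

## 2. Automatic presentations and three theorems

Let $\Sigma$ be a finite alphabet and $\diamond\notin\Sigma$ a padding symbol.

**Definition (convolution, regular relation).** For $w_1,\dots,w_n\in\Sigma^*$ the convolution $\operatorname{conv}(w_1,\dots,w_n)$ is the word over $(\Sigma\cup\{\diamond\})^n$ obtained by padding each $w_i$ on the right with $\diamond$ up to the maximal length of the $w_j$ and reading the $n$ words synchronously, letter by letter. A relation $R\subseteq(\Sigma^*)^n$ is regular if $\{\operatorname{conv}(w_1,\dots,w_n):(w_1,\dots,w_n)\in R\}$ is a regular language.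

For instance $\operatorname{conv}(011,1)=(0,1)(1,\diamond)(1,\diamond)$. The relation "$|u|\le|v|$" is regular: reject when a column $(*,\diamond)$ with $*\in\Sigma$ occurs.

**Definition (automatic presentation).** An automatic presentation of a structure $\mathcal A=(A,R_1,\dots,R_k)$, where operations are treated as relations via their graphs, is a pair $(L,\phi)$ with $L\subseteq\Sigma^*$ regular and $\phi:L\to A$ surjective, such that $L_{=}=\{(u,v)\in L^2:\phi(u)=\phi(v)\}$ is regular and, for each $R_i$ of arity $r_i$, the relation $\{(u_1,\dots,u_{r_i})\in L^{r_i}:(\phi(u_1),\dots,\phi(u_{r_i}))\in R_i\}$ is regular. A further relation $S$ on $A$, of arity $r$, is regular in $(L,\phi)$ if $\{(u_1,\dots,u_r)\in L^r:(\phi(u_1),\dots,\phi(u_r))\in S\}$ is regular.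

The sign-and-binary language $B=\{+,-\}\{0,1\}^*1\cup\{+0\}$ of Section 1 gives an automatic presentation of $(\mathbb Z,+,\ge)$ (checked in Section 3). So $\ge$ is regular in this presentation of $(\mathbb Z,+)$. The problem, taken from "Automatic Presentations of Groups and Semigroups", asks whether $\ge$ is regular in every automatic presentation of $(\mathbb Z,+)$. The answer is yes.

**Theorem 1.** If $(L,\phi)$ is an automatic presentation of $(\mathbb Z,+)$, then $\{(u,v)\in L^2:\phi(u)\ge\phi(v)\}$ is regular.

**Theorem 2 (length versus magnitude).** Let $(L,\phi)$ be an automatic presentation of $(\mathbb Z,+)$ with $\phi$ injective, and let $\|x\|$ be the length of the word representing $x$. There are constants $\rho>1$, $0<c\le C$ with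
$$c\,\rho^{\|x\|}\le|x|\le C\,\rho^{\|x\|}\qquad\text{for all }x\in\mathbb Z\setminus\{0\}.$$
In particular the number of words of $L$ of length $\le n$ is $\Theta(\rho^n)$.

**Theorem 3 (classification).** A relation $R\subseteq\mathbb Z^r$ is regular in every automatic presentation of $(\mathbb Z,+)$ if and only if $R$ is first-order definable in $(\mathbb Z,+,\ge)$.

We use these textbook facts. Regular relations are closed under Boolean operations, projection ($\exists$), cylindrification and permutation of coordinates, so every relation that is first-order definable from regular relations is regular. The relations "$|u|\le|v|+d$" ($d$ a fixed integer), "$|u|=|v|$" and the length-lexicographic order (shorter words first, words of equal length lexicographically) are regular. A set $X\subseteq\mathbb N$ is eventually periodic if and only if $\{1^n:n\in X\}$ is regular. Words $1^n$ will often appear as an extra coordinate that carries a number; we allow the letter $1$ in the alphabet for this purpose. All automata are complete DFAs.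

## 3. Two presentations by hand, and what logic alone cannot do

**Sign and base $b$.** Let $b\ge2$ and
$$B_b=\{+,-\}\{0,\dots,b-1\}^*\{1,\dots,b-1\}\cup\{+0\},$$
a sign followed by base-$b$ digits with the least significant first; $B_2=B$. Every integer has exactly one word. For natural numbers, $x+y=z$ is checked by an automaton that reads columns $(x_i,y_i,z_i)$, treats $\diamond$ as $0$, remembers a carry $\gamma\in\{0,1\}$ (initially $0$), demands $x_i+y_i+\gamma=z_i+b\gamma'$ with the new carry $\gamma'\in\{0,1\}$, and accepts if the last carry is $0$. For integers the first column shows the three signs, and the words with sign $-$ are strictly negative. If all signs agree, check $|x|+|y|=|z|$. If $x,y$ have one sign and $z$ the other, reject. If $x,y$ have different signs, $x+y=z$ means $|x|=|y|+|z|$ when $z$ has the sign of $x$, and $|y|=|x|+|z|$ when $z$ has the sign of $y$. Each case is a sum of naturals. So this is an automatic presentation of $(\mathbb Z,+)$. Being $\ge0$ is visible in the first letter, and $x\ge y\iff\exists z\,(x=y+z\wedge z\ge0)$ is regular.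

**Base $-2$.** Let $D=\{0,1\}^*1\cup\{0\}$, where $d_0d_1\cdots d_{n-1}$ stands for $\sum_i d_i(-2)^i$. Every integer has exactly one word: $d_0$ must be the parity of $z$, and one continues with $(z-d_0)/(-2)$, whose absolute value is at most $(|z|+1)/2<|z|$ if $|z|\ge2$, while $1$ leads to $0$ and $-1$ leads to $1$. Addition is checked with carries in $\{-1,0,1\}$: put $v=x_i+y_i+\gamma\in[-1,3]$, require $z_i\equiv v\pmod 2$, and let $\gamma'=(z_i-v)/2\in\{1,0,0,-1,-1\}$ for $v=-1,0,1,2,3$; then $v=z_i-2\gamma'$. Accept if the last carry is $0$. So $D$ is an automatic presentation with no sign letter.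

Where is the order? Let a nonzero integer have $n$ digits. The leading term is $(-2)^{n-1}$. The terms of the opposite sign have total absolute value at most $2^{n-2}+2^{n-4}+\cdots\le 2^n/3<2^{n-1}$. So $x\ne0$ is positive exactly when its word has odd length, and $\ge$ is again regular. Moreover $2^n/6\le|x|\le 2^{n+1}/3$, in accordance with Theorem 2 with $\rho=2$. The shift of Section 1, with $a=0^{m-1}\tau$ and $a'=0^{m'-1}\tau$, satisfies $\alpha(x)=(-2)^P\hat x$. So the multiplier $\beta$ can be negative, and signs can alternate with the length of the word. The general proof must allow for both.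

**First-order logic over $+$ is not enough.** The cheapest proof of Theorem 1 would be a first-order definition of $\ge$ in $(\mathbb Z,+)$. There is none without parameters, since $x\mapsto-x$ is an automorphism. Parameters do not help: by the textbook quantifier elimination for $(\mathbb Z,+,-,0,1,(\equiv_n)_{n\ge2})$, a set definable with parameters is a Boolean combination of singletons and residue classes. Outside a finite set it is periodic, with the same residue classes on the positive and on the negative side, so $\mathbb N$ is not of this form. A proof has to use the words, for instance their lengths.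

**Reduction to injective presentations.** This step removes the map $\phi$ from the notation. Let $L'$ be the set of $u\in L$ with no length-lexicographically smaller $v\in L$ satisfying $(u,v)\in L_=$. For example, from the signed binary words with trailing zeros allowed, $L=\{+,-\}\{0,1\}^*$ with $+$ before $-$, we get $L'=\{+,-\}\{0,1\}^*1\cup\{+\}$. The language $L'$ is regular, $\phi|_{L'}$ is a bijection onto $\mathbb Z$, and the relations on $L'$ are restrictions of regular relations. So $(L',\phi|_{L'})$ is an injective automatic presentation. If $\ge$ is regular in it, then $\ge$ is regular in $(L,\phi)$, because $\phi(u)\ge\phi(v)$ holds if and only if there are $u',v'\in L'$ with $(u,u'),(v,v')\in L_=$ and $\phi(u')\ge\phi(v')$.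

From now on $\phi$ is injective, and we identify a word of $L$ with the integer that it represents. For a word used as a prefix or tail, $|u|$ is its length. For an integer $x$, $|x|$ is the absolute value and $\|x\|$ the length of its word. Put
$$S_n=\{x\in\mathbb Z:\|x\|\le n\},\qquad N_n=|S_n|<\infty .$$
Let $\mathcal A_L$ be a DFA for $L$ with $s$ states, and let $\delta_L(u)$ be its state after reading $u$. Let $\mathrm{Pref}_m$ be the set of words of length $m$ that are prefixes of words of $L$. Since $L$ is infinite, $\mathrm{Pref}_m\neq\emptyset$. Each $u\in\mathrm{Pref}_m$ extends to a word of $L$ by adding fewer than $s$ letters, because a shortest path to an accepting state repeats no state.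

## 4. How long is the word for a sum?

The first lemma says that the sets $S_n$ behave like balls under addition. Every later estimate uses it.

**Lemma 1.** There is $k\ge1$ such that for all $x,y\in\mathbb Z$
$$\|x+y\|,\ \|x-y\|\le\max(\|x\|,\|y\|)+k. \tag{1}$$

**Proof.** The graphs $\{\operatorname{conv}(x,y,z):z=x+y\}$ and $\{\operatorname{conv}(x,y,z):z=x-y\}$ are recognized by DFAs; let $k\ge1$ be at least the number of states of each. Suppose $\|z\|\ge\max(\|x\|,\|y\|)+k$ for $z=x\pm y$. The last $k$ columns of $\operatorname{conv}(x,y,z)$ have the form $(\diamond,\diamond,*)$. While reading them the DFA visits $k+1$ states, so a state repeats. Repeating the block in between gives infinitely many words $z'$ with $\operatorname{conv}(x,y,z')$ accepted, that is, infinitely many words in $L$ for the same integer $x\pm y$. This contradicts injectivity. $\square$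

In particular, writing $-z=0-z$: if $p\ge\|0\|$ and $z\in S_p$, then $-z\in S_{p+k}$.

**What Lemma 1 says about magnitude.** A sensible first attempt at Theorem 2 is to build integers by doubling. If $z\ge1$, Horner's rule produces $z$ from $1$ in $\lfloor\log_2z\rfloor$ steps $y\mapsto 2y+\tau$, $\tau\in\{0,1\}$. By Lemma 1 each step increases $\max(\|y\|,\|0\|,\|1\|)$ by at most $2k$. With one more $k$ for the sign,
$$\|z\|\le\max(\|0\|,\|1\|)+k+2k\log_2|z|\qquad(z\neq0).$$
So long words represent large integers. What we lack is the converse: why can a short word not represent a gigantic integer? Here Lemma 1 stops helping. Put $F_i=2^{i^2}$ (so $F_0=1$), let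
$$\Lambda_n=\Big\{\sum_{i=0}^n b_iF_i:\ b_i\in\mathbb Z,\ |b_i|\le2^{n-i}\Big\},$$
and let $\lambda(x)=\min\{n:x\in\Lambda_n\}$. The sets $\Lambda_n$ are finite, increase with $n$ and exhaust $\mathbb Z$. Adding or subtracting coefficients gives $\Lambda_n\pm\Lambda_n\subseteq\Lambda_{n+1}$, so $\lambda(x\pm y)\le\max(\lambda(x),\lambda(y))+1$. But $\lambda(2^{i^2})\le i$, so no bound $|x|\le C\rho^{\lambda(x)}$ holds. A length function may thus satisfy the conclusion of Lemma 1, with finite balls, and still violate Theorem 2. The order will also need the same $\rho$ on both sides of Theorem 2, whereas the doubling argument gives a growth rate that depends on $k$.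

We must use more of the automata than Lemma 1 does, and this is the role of the shift. In Section 1, replacing a prefix by one on the list changed the value by a bounded amount, and finitely many list entries sufficed. The next two sections prove that this is so in general, with a list whose size does not depend on $m$.

## 5. Counting prefixes and separated sets

The first count says that prefixes of length $m$ are not much more numerous than integers in $S_m$, and that $S_m$ grows by a bounded factor when $m$ grows by a bounded amount.

**Lemma 2.** For $m\ge s$ we have $|\mathrm{Pref}_m|\le|\Sigma|^sN_m$. For each $t\ge 0$ there is $C_t$ with $N_{m+t}\le C_tN_m$ for all $m\ge s$.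

**Proof.** Each $u\in\mathrm{Pref}_{m-s}$ extends to a word of $L$ of length at most $m$, and different $u$ of the same length give different words. So $|\mathrm{Pref}_{m-s}|\le N_m$, and $|\mathrm{Pref}_m|\le|\Sigma|^s|\mathrm{Pref}_{m-s}|\le|\Sigma|^sN_m$. A word of $L$ of length $m+i$ with $1\le i\le t$ consists of a prefix in $\mathrm{Pref}_m$ and $i$ more letters, so
$$N_{m+t}\le N_m+|\mathrm{Pref}_m|\sum_{i=1}^t|\Sigma|^i\le\Big(1+|\Sigma|^s\sum_{i=1}^t|\Sigma|^i\Big)N_m.\qquad\square$$

Let $m_1=s+k+\|0\|$. For a word $w$ put
$$T_{m,w}=\{x\in\mathbb Z:\ x=uw\text{ as a word},\ |u|=m\}.$$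

**Definition (separated).** A set of integers is $S_m$-separated if $x-x'\notin S_m$ for all ordered pairs of distinct elements $x,x'$ of it.

In the binary presentation $B$ and $m\ge2$, $S_m$ is the set of integers of absolute value less than $2^{m-1}$. Two elements of $T_{m,w}$ with the same sign differ only in their $m-1$ lowest digits, hence by less than $2^{m-1}$. So an $S_m$-separated subset of $T_{m,w}$ has at most two elements there, one for each sign. The next lemma is the general form of this: integers with a common tail form boundedly many clusters.

**Lemma 3.** There is $M$ such that for all $m\ge m_1$ and all $w$, every $S_m$-separated subset of $T_{m,w}$ has at most $M$ elements.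

**Proof.** The plan is a packing argument: small balls around the points are disjoint, while their union is too small to hold many of them.

**Disjointness.** Let $x_1,\dots,x_q\in T_{m,w}$ be distinct and $S_m$-separated. The sets $x_i+S_{m-k}$ are pairwise disjoint. Indeed, if $x_i+v=x_j+v'$ with $i\ne j$ and $v,v'\in S_{m-k}$, then $x_i-x_j=v'-v\in S_m$ by Lemma 1, which is excluded. So the union has exactly $qN_{m-k}$ elements.

**Size of the union.** Let $\mathcal A$ be a DFA with state set $Q$ for the graph of $+$. Take $x=x_i=uw$ with $|u|=m$, $v\in S_{m-k}$, and $z=x+v$. If $\|z\|<m$, then $z\in S_m$. Otherwise write $z=z'z''$ with $|z'|=m$. As the word $v$ has length at most $m$,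
$$\operatorname{conv}(uw,v,z)=\operatorname{conv}(u,v,z')\operatorname{conv}(w,\varepsilon,z'').$$
Let $q_0$ be the state of $\mathcal A$ after the first $m$ columns. For given $w$ and $q_0$ there is at most one word $z''$ such that $\operatorname{conv}(w,\varepsilon,z'')$ is accepted from $q_0$. For if there were two, then appending them to $\operatorname{conv}(u,v,z')$ would give two different words of $L$ for the sum of $uw$ and $v$. So, since $w$ is fixed, at most $|Q|$ tails $z''$ occur, and $z'\in\mathrm{Pref}_m$. Hence, by Lemma 2, used at $m$ and at $m-k\ge s$, the union has at most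
$$N_m+|Q||\mathrm{Pref}_m|\le(1+|Q||\Sigma|^s)N_m\le(1+|Q||\Sigma|^s)C_kN_{m-k}$$
elements.

**Comparison.** Since $m-k\ge\|0\|$, $N_{m-k}\ge1$. So $q\le(1+|Q||\Sigma|^s)C_k$, and we let $M$ be an integer at least $1$ and at least this bound. $\square$

## 6. Boundedly many prefix classes

Lemma 3 handles one tail $w$ at a time. For the shift we need representatives of prefixes that work for all tails at once. There are infinitely many tails, but an automaton sees only finitely many kinds of them. This is what the next proof exploits.

**Lemma 4.** There is $K$ such that for every $m\ge m_1$ there are $a_1,\dots,a_K\in\mathrm{Pref}_m$ (repetitions allowed) with the following property: for every $u\in\mathrm{Pref}_m$ there is $i$ with $\delta_L(u)=\delta_L(a_i)$ and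
$$uw-a_iw\in S_{m+2k}\quad\text{for all }w\text{ with }uw\in L.$$

Note that $a_iw\in L$ whenever $uw\in L$, because the two prefixes lead to the same state of $\mathcal A_L$.

**Proof.** **An automaton for closeness.** This step turns "$uw$ and $u'w$ are close" into a condition on a state and a set of states. The relation
$$\{(x,y,1^m):\ \|x\|,\|y\|\ge m,\ x-y\in S_{m+k}\}$$
is regular; let $\mathcal B$ be a DFA for it, with state set $Q_{\mathcal B}$. For $u,u'\in\mathrm{Pref}_m$ let $\sigma(u,u')$ be the state of $\mathcal B$ after reading $\operatorname{conv}(u,u',1^m)$. For a word $w$ let $G_w\subseteq Q_{\mathcal B}$ be the set of states from which $\operatorname{conv}(w,w,\varepsilon)$ is accepted. Since $\operatorname{conv}(uw,u'w,1^m)=\operatorname{conv}(u,u',1^m)\operatorname{conv}(w,w,\varepsilon)$, we have for $uw,u'w\in L$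
$$uw-u'w\in S_{m+k}\iff\sigma(u,u')\in G_w. \tag{2}$$
So a tail matters only through $G_w$, one of at most $2^{|Q_{\mathcal B}|}$ sets.

**One net for each kind of tail.** This step describes each prefix by finitely many numbers. Fix $m\ge m_1$ and a state $q$ of $\mathcal A_L$ such that $U_q=\{u\in\mathrm{Pref}_m:\delta_L(u)=q\}$ is nonempty. Let $\mathcal G_q=\{G_w:w\text{ accepted from }q\}$. For each $G\in\mathcal G_q$ fix a word $w_0$, accepted from $q$, with $G_{w_0}=G$. All words $uw_0$ with $u\in U_q$ lie in $L$, and in $T_{m,w_0}$. Choose a maximal $S_m$-separated subset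
$$\{u_1^Gw_0,u_2^Gw_0,\dots\}\subseteq\{uw_0:u\in U_q\},\qquad u_i^G\in U_q .$$
By Lemma 3 it has at most $M$ elements. Let $u\in U_q$. Either $uw_0$ belongs to the subset, and then some difference $uw_0-u_i^Gw_0$ is $0\in S_m$, or $uw_0$ cannot be added to it, and then for some $i$ one of $uw_0-u_i^Gw_0$ and $u_i^Gw_0-uw_0$ lies in $S_m$. Since $m\ge\|0\|$, negation costs at most $k$, so in all cases $uw_0-u_i^Gw_0\in S_{m+k}$. By (2), $\sigma(u,u_i^G)\in G$. Choose such an $i$ and call it $f_u(G)$. This defines a function $f_u:\mathcal G_q\to\{1,\dots,M\}$.

**Choosing representatives.** At most $M^{2^{|Q_{\mathcal B}|}}$ functions $f_u$ occur for each $q$. For each $q$ and each function that occurs, choose one representative $a\in U_q$. Altogether there are at most $K=s\,M^{2^{|Q_{\mathcal B}|}}$ representatives, and we list them with repetitions so that there are exactly $K$. The number $K$ does not depend on $m$.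

**The representatives work for all tails.** Let $u\in U_q$, let $a\in U_q$ be the representative with $f_a=f_u$, and let $w$ be any word with $uw\in L$, that is, any word accepted from $q$. Put $G=G_w$ and $i=f_u(G)=f_a(G)$. Then $\sigma(u,u_i^G)$ and $\sigma(a,u_i^G)$ lie in $G=G_w$. By (2), now applied with the tail $w$ instead of $w_0$, both $uw-u_i^Gw$ and $aw-u_i^Gw$ lie in $S_{m+k}$. Their difference $uw-aw$ lies in $S_{m+2k}$ by Lemma 1. $\square$

## 7. Two lengths with one pattern: the shift is a quasi-homomorphism

**Definition (quasi-homomorphism).** A map $\alpha:\mathbb Z\to\mathbb Z$ is a quasi-homomorphism if $|\alpha(x)+\alpha(y)-\alpha(x+y)|$ is bounded over all $x,y\in\mathbb Z$.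

For example $x\mapsto\lfloor\sqrt2\,x\rfloor$ is one: the difference is always $0$ or $-1$.

**Step 1: choosing $m$ and $m'$.** We look for two lengths whose lists of representatives no relevant automaton can distinguish. For each $m\ge m_1$ fix $a_1^{(m)},\dots,a_K^{(m)}$ as in Lemma 4. Put
$$e=\max(2k,\,s+k),\qquad d=e+2k .$$
The relation
$$\{(x,y,z,1^m):\ \|x\|,\|y\|,\|z\|\ge m,\ x+y-z\in S_{m+d}\}$$
is regular; let $\mathcal D$ be a DFA for it. The pattern of $m$ consists of the states $\delta_L(a_i^{(m)})$ for $i\le K$ and, for all $i,j,h\le K$, the state of $\mathcal D$ after reading $\operatorname{conv}(a_i^{(m)},a_j^{(m)},a_h^{(m)},1^m)$. As $K$ is independent of $m$, there are only finitely many patterns. So there are $m'>m\ge m_1$ with the same pattern. Fix them, put $P=m'-m$, and write $a_i=a_i^{(m)}$, $a_i'=a_i^{(m')}$. For all words $w$ and all indices $i$,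
$$a_iw\in L\iff a_i'w\in L, \tag{3}$$
and for all words $w_1,w_2,w_3$ and indices $i,j,h$ with $a_iw_1,a_jw_2,a_hw_3\in L$,
$$a_iw_1+a_jw_2-a_hw_3\in S_{m+d}\iff a_i'w_1+a_j'w_2-a_h'w_3\in S_{m'+d}. \tag{4}$$
For (4), after the first $m$ columns on the left side and the first $m'$ on the right side, $\mathcal D$ is in the same state, and in both cases the rest of the input is $\operatorname{conv}(w_1,w_2,w_3,\varepsilon)$. The length conditions hold automatically.

**Step 2: defining the shift on all of $\mathbb Z$.** For each $x\in\mathbb Z$ we choose $i$ and $w$ such that $\hat x:=a_iw\in L$ and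
$$x-\hat x\in S_{m+e}. \tag{5}$$
If $\|x\|\ge m$, write $x=uw$ with $|u|=m$ and take $i$ from Lemma 4; then $x-\hat x\in S_{m+2k}$. If $\|x\|<m$, take any $i$ and any $w$ with $|w|<s$ and $a_iw\in L$; then $x-\hat x\in S_{m+s+k}$ by Lemma 1. Now put
$$\alpha(x):=a_i'w\in L$$
for the chosen $i,w$. Let $E_0=\max\{|z|:z\in S_{m'+d}\}$. This is a fixed number, because $S_{m'+d}$ is finite.

**Step 3: additivity up to $E_0$.** Here the automaton $\mathcal D$ does its work.

**Claim 1.** For all $x,y\in\mathbb Z$,
$$|\alpha(x)+\alpha(y)-\alpha(x+y)|\le E_0. \tag{6}$$
In particular $|\alpha(0)|\le E_0$.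

**Proof.** Put $z=x+y$. Then
$$\hat x+\hat y-\hat z=\big((z-\hat z)-(x-\hat x)\big)-(y-\hat y).$$
By (5) the three brackets of the form $x-\hat x$ lie in $S_{m+e}$, so two applications of Lemma 1 put the right side in $S_{m+e+2k}=S_{m+d}$. By (4), $\alpha(x)+\alpha(y)-\alpha(z)\in S_{m'+d}$, which is (6). With $x=y=0$ the left side of (6) is $|\alpha(0)|$. $\square$

**Step 4: the multiplier.** A quasi-homomorphism $\mathbb Z\to\mathbb Z$ is multiplication by a real number up to a bounded error (Hyers). Here is the argument. Taking both arguments in (6) to be $2^nx$ and dividing by $2^{n+1}$,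
$$\big|2^{-n-1}\alpha(2^{n+1}x)-2^{-n}\alpha(2^nx)\big|\le2^{-n-1}E_0 .$$
The right sides sum to $E_0$ over $n\ge0$, so $g(x)=\lim_n2^{-n}\alpha(2^nx)$ exists and $|g(x)-\alpha(x)|\le E_0$. Also
$$\big|2^{-n}\big(\alpha(2^nx)+\alpha(2^ny)-\alpha(2^n(x+y))\big)\big|\le2^{-n}E_0\to0,$$
so $g:\mathbb Z\to\mathbb R$ is additive. With $\beta=g(1)$ we have $g(x)=\beta x$ and
$$|\alpha(x)-\beta x|\le E_0\qquad\text{for all }x\in\mathbb Z. \tag{7}$$

**Step 5: every long word is a shifted word.** For lengths we want the relation in the other direction: from a long word, go down by exactly $P$ letters and divide by $\beta$.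

**Claim 2.** Let $E=4E_0$. For every $z\in\mathbb Z$ with $\|z\|\ge m'$ there is $y\in\mathbb Z$ with
$$\|y\|=\|z\|-P\quad\text{and}\quad|z-\beta y|\le E. \tag{8}$$

**Proof.** Write $z=u'w$ with $|u'|=m'$. By Lemma 4 at $m'$ there is $i$ with $a_i'w\in L$ and $z-a_i'w\in S_{m'+2k}\subseteq S_{m'+d}$. So $|z-a_i'w|\le E_0$. Let $y=a_iw$. It lies in $L$ by (3), and $\|y\|=m+|w|=\|z\|-P$.

The word chosen for $y$ in Step 2 may come from another index, so $\alpha(y)$ need not be $a_i'w$; we show that they are close. We have
$$a_iw+\hat0-\hat y=(y-\hat y)-(0-\hat0)\in S_{m+e+k}\subseteq S_{m+d}.$$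
By (4), $a_i'w+\alpha(0)-\alpha(y)\in S_{m'+d}$, so $|a_i'w+\alpha(0)-\alpha(y)|\le E_0$. By Claim 1, $|a_i'w-\alpha(y)|\le2E_0$. With (7),
$$|z-\beta y|\le|z-a_i'w|+|a_i'w-\alpha(y)|+|\alpha(y)-\beta y|\le E_0+2E_0+E_0=E.\qquad\square$$

## 8. Word length is the logarithm of magnitude

We prove Theorem 2 by iterating Claim 2. Given $z$, put $y_0=z$ and choose $y_1,y_2,\dots$ with
$$|y_i-\beta y_{i+1}|\le E,\qquad\|y_{i+1}\|=\|y_i\|-P, \tag{9}$$
as long as $\|y_i\|\ge m'$. Let $t$ be the number of steps. Then $t\le\|z\|/P$ and $\|y_t\|<m'$. Put $H=\max(\{0\}\cup\{|y|:\|y\|<m'\})$, so $|y_t|\le H$.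

**Step 1: $|\beta|>1$.** This step shows that the shift really stretches. Suppose $|\beta|\le1$. Then (9) gives $|y_i|\le|y_{i+1}|+E$, so $|z|\le H+E\|z\|/P$ for all $z$. By Lemma 1, $\|2^n\|\le\|1\|+kn$. Hence $2^n\le H+E(\|1\|+kn)/P$ for all $n$, which is false for large $n$. So $|\beta|>1$, and we put
$$\rho=|\beta|^{1/P}>1 .$$

**Step 2: upper bound.** This is the inequality out of reach in Section 4. From $|y_i|\le|\beta||y_{i+1}|+E$ we get
$$|z|\le|\beta|^tH+E(1+|\beta|+\dots+|\beta|^{t-1})\le|\beta|^t\Big(H+\frac{E}{|\beta|-1}\Big)\le C\rho^{\|z\|}$$
with $C=\max\big(1,\,H+\tfrac{E}{|\beta|-1}\big)$, because $|\beta|^t=\rho^{Pt}\le\rho^{\|z\|}$.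

**Step 3: lower bound.** This gives the matching inequality with the same $\rho$. Let $z\ne0$ and $j=\lceil\log_{|\beta|}|z|\rceil\ge0$, so that $|z|\le|\beta|^j<|\beta||z|$. By (9), $|y_{i+1}|\le(|y_i|+E)/|\beta|$, so by induction
$$|y_i|\le|\beta|^{-i}|z|+E\sum_{h=1}^i|\beta|^{-h}\le|\beta|^{-i}|z|+\frac{E}{|\beta|-1}.$$
Let $n_0$ be the maximal length of an integer of absolute value at most $1+\frac E{|\beta|-1}$. If at least $j$ steps are possible, then $|y_j|\le1+\frac E{|\beta|-1}$, so $\|y_j\|\le n_0$ and $\|z\|=\|y_j\|+jP\le n_0+jP$. If the process stops after $i<j$ steps, then $\|z\|=\|y_i\|+iP<m'+jP$. With $n_1=\max(n_0,m')$, in both cases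
$$\rho^{\|z\|}\le\rho^{n_1}\rho^{jP}=\rho^{n_1}|\beta|^j\le\rho^{n_1}|\beta||z| .$$
So $|z|\ge c\rho^{\|z\|}$ with $c=\rho^{-n_1}|\beta|^{-1}\le1\le C$.

**Step 4: balls.** We restate the two bounds in the form used later. For $n\ge\|0\|$,
$$z\in S_n,\ z\ne0\ \Rightarrow\ |z|\le C\rho^n;\qquad\qquad|z|\le c\rho^n\ \Rightarrow\ z\in S_n. \tag{10}$$
The first holds since $|z|\le C\rho^{\|z\|}$. For the second, $0\in S_n$, and if $z\ne0$ then $c\rho^{\|z\|}\le|z|\le c\rho^n$ gives $\|z\|\le n$. Consequently $N_n\le2C\rho^n+1$ and $N_n\ge2\lfloor c\rho^n\rfloor+1\ge c\rho^n$ for $n\ge\|0\|$, so $N_n=\Theta(\rho^n)$. This proves Theorem 2. $\square$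

## 9. Reading off signs

We now prove Theorem 1. An automaton cannot inspect the sign of $x$ directly, but it can compare $x$ with a reference integer $y$ whose word is slightly shorter. If $x$ and $y$ have the same sign, subtracting $y$ a suitable number of times makes $x$ much smaller, and otherwise it never does. By Theorem 2 a bounded difference in length means a bounded ratio in magnitude, so a bounded number of subtractions is enough. This is where the same $\rho$ on both sides is needed.

**Step 1: reference integers.** Let $t_n$ be the length-lexicographically least word of $L$ of length greater than $n$. The relation $\{(1^n,t_n)\}$ is regular, since it is first-order definable from $L$, length comparison and the length-lexicographic order. A word in $\mathrm{Pref}_{n+1}$ extends to a word of $L$ by fewer than $s$ letters, so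
$$n<\|t_n\|\le n+s .$$
For $n\ge\|0\|$ we have $t_n\ne0$.

**Step 2: constants.** Choose integers $\kappa\ge0$ with $c\rho^\kappa\ge C$; then $l>s$ with $C\rho^{s+\kappa-l}<c$; then $J\ge(C/c)\rho^l$. Put $n_*=l+\|0\|+1$.

**Step 3: a test for equal signs.**

**Claim 3.** Let $x\ne0$, $n=\|x\|\ge n_*$ and $y=t_{n-l}$. Then $x$ and $y$ have the same sign if and only if there is $j\in\{1,\dots,J\}$ with $x-jy\in S_{n-l+s+\kappa}$.

**Proof.** Since $n-l\ge\|0\|+1$, we have $y\ne0$. By Theorem 2 and the choice of $l$,
$$c\rho^{n-l}\le|y|\le C\rho^{n-l+s}<c\rho^n\le|x|\le C\rho^n. \tag{11}$$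
Suppose the signs agree. Put $j=\lfloor|x|/|y|\rfloor$. By (11), $1\le j\le(C/c)\rho^l\le J$, and
$$|x-jy|=|x|-j|y|<|y|\le C\rho^{n-l+s}\le c\rho^{n-l+s+\kappa}.$$
By (10), $x-jy\in S_{n-l+s+\kappa}$.

Suppose the signs are opposite. For every $j\ge1$, $|x-jy|=|x|+j|y|\ge|x|\ge c\rho^n>C\rho^{n-l+s+\kappa}$. By (10), $x-jy\notin S_{n-l+s+\kappa}$. $\square$

For $\|x\|\ge n_*$ let $\mathrm{Same}(x)$ be the condition: for $y=t_{\|x\|-l}$ there is $j\in\{1,\dots,J\}$ with $\|x-jy\|\le\|x\|-l+s+\kappa$. It is a regular condition on $x$. Indeed $y$ is determined by a regular relation between $x$ and $y$, the number $j$ ranges over a fixed finite set, $x-jy$ is definable from $+$ for each fixed $j$, and the length comparison is regular.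

**Step 4: the signs of the reference integers.** Claim 3 gives the sign of $x$ relative to that of $t_{\|x\|-l}$. So we need the signs $\varepsilon_n=\operatorname{sgn}(t_n)$, $n\ge\|0\|$. We show that they are eventually periodic, by applying Claim 3 to the $t_n$ themselves. For $n\ge n_*$ put
$$h_n=n+l-\|t_n\|\in[l-s,\,l-1] .$$
So $h_n\ge1$ and $\|t_n\|-l=n-h_n$. The reference integer for $x=t_n$ is therefore $t_{n-h_n}$, and $n-h_n\geq\|0\|$. Let $\eta_n=+1$ if $\mathrm{Same}(t_n)$ holds and $\eta_n=-1$ otherwise. By Claim 3,
$$\varepsilon_n=\eta_n\,\varepsilon_{n-h_n}. \tag{12}$$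
For each $h$ the set $\{1^n:n\ge n_*,\ h_n=h\}$ is regular, since it is defined by $\exists t\,(t=t_n\wedge\|t\|=n+l-h)$. Likewise $\{1^n:n\ge n_*,\ \eta_n=1\}$ is regular, defined by $\exists t\,(t=t_n\wedge\mathrm{Same}(t))$. So the sequences $(h_n)$ and $(\eta_n)$ are eventually periodic, with a common period $p$. For large $n$ consider the pair
$$\big(n\bmod p,\ (\varepsilon_{n-1},\dots,\varepsilon_{n-l+1})\big).$$
It determines $h_n$ and $\eta_n$, and since $1\le h_n\le l-1$ it determines $\varepsilon_n$ by (12). So it determines the corresponding pair for $n+1$. There are finitely many pairs, so the sequence of pairs is eventually periodic. Hence $(\varepsilon_n)$ is eventually periodic, and $\{1^n:n\ge\|0\|,\ \varepsilon_n=1\}$ is regular.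

In base $-2$ we saw this periodicity directly: $t_n=0^n1$ for $n\ge1$, and its sign is $(-1)^n$.

**Step 5: the order.** For $x\ne0$ with $\|x\|\ge n_*$, Claim 3 gives
$$x>0\iff\big(\mathrm{Same}(x)\Leftrightarrow\varepsilon_{\|x\|-l}=+1\big),$$
which is a regular condition on $x$. Only finitely many $x$ have $\|x\|<n_*$. So $\{x\in L:x>0\}$ is regular. Finally
$$x\ge y\iff\exists z\,\big(x=y+z\ \wedge\ (z=0\vee z>0)\big),$$
so $\ge$ is regular. With the reduction in Section 3, this proves Theorem 1. $\square$

## 10. Relations regular in every presentation

We prove Theorem 3. One direction follows from Theorem 1. The other compares base $2$ with base $3$.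

**Definition ($b$-recognizable, multiplicatively independent).** A set $X\subseteq\mathbb N^r$ is $b$-recognizable if the set of all words over $\{0,\dots,b-1\}^r$ that are base-$b$ digit expansions of tuples in $X$, least significant digits first and with any number of extra columns of zeros at the end, is regular. Integers $p,q\ge2$ are multiplicatively independent if $p^i\ne q^j$ for all $i,j\ge1$.

For example $\{2^n:n\ge0\}$ is $2$-recognizable, by the regular expression $0^*10^*$; and $2$ and $3$ are multiplicatively independent.

**Cobham–Semenov theorem.** If $p,q\ge2$ are multiplicatively independent, then a subset of $\mathbb N^r$ that is both $p$- and $q$-recognizable is first-order definable in $(\mathbb N,+)$. (A. L. Semenov, *Siberian Math. J.* 18 (1977) 289–300; see also Bruyère, Hansel, Michaux, Villemaire, *Bull. Belg. Math. Soc.* 1 (1994) 191–238.)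

**Definable relations are regular everywhere.** By Theorem 1, every automatic presentation of $(\mathbb Z,+)$ is an automatic presentation of $(\mathbb Z,+,\ge)$. By the closure properties in Section 2, relations that are first-order definable in an automatically presented structure are regular in the presentation.

**Relations regular everywhere are definable.** Let $R\subseteq\mathbb Z^r$ be regular in every automatic presentation of $(\mathbb Z,+)$. We use only the presentations $B_2$ and $B_3$ of Section 3. For $\epsilon\in\{1,-1\}^r$ put
$$R_\epsilon=\{x\in\mathbb N^r:(\epsilon_1x_1,\dots,\epsilon_rx_r)\in R\}.$$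

**Step 1: $R_\epsilon$ is $2$- and $3$-recognizable.** Let $b\in\{2,3\}$. In $B_b$ the set $\mathbb N$ is regular (first letter $+$), and negation is regular (definable from $+$). So $R_\epsilon$ is regular in $B_b$. The convolutions of its tuples all begin with the column $(+,\dots,+)$. Delete this column, replace $\diamond$ by $0$ in the remaining columns, and then allow columns of zeros to be added or removed at the end. Each operation preserves regularity, and the result is the language of all digit expansions of tuples in $R_\epsilon$. So $R_\epsilon$ is $b$-recognizable.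

**Step 2: definability.** By the Cobham–Semenov theorem with $p=2$ and $q=3$, each $R_\epsilon$ is definable in $(\mathbb N,+)$. Restricting quantifiers to the integers $\ge0$, where $0$ is the only $x$ with $x+x=x$, we see that $R_\epsilon$ is definable in $(\mathbb Z,+,\ge)$. Every tuple of integers has the form $(\epsilon_1x_1,\dots,\epsilon_rx_r)$ with $x\in\mathbb N^r$ and suitable $\epsilon$, so
$$R=\bigcup_{\epsilon}\{(\epsilon_1x_1,\dots,\epsilon_rx_r):x\in R_\epsilon\},$$
a finite union of relations definable in $(\mathbb Z,+,\ge)$. This proves Theorem 3. $\square$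

As an illustration, $\{2^n:n\ge0\}$ is regular in $B$, where it is given by $+0^*1$. But a subset of $\mathbb N$ definable in $(\mathbb Z,+,\ge)$ is eventually periodic, by Presburger's classical quantifier elimination, and the powers of $2$ are not. By Theorem 3 there is an automatic presentation of $(\mathbb Z,+)$ in which the set of powers of $2$ is not regular, whereas by Theorem 1 there is none in which the order is not.
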